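\title{The Shilov boundary of a convex body in $\mathbb{C}^n$ has Hausdorff dimension at least $n$}

\begin{abstract}
We prove Vitushkin's conjecture that the Shilov boundary for holomorphic functions of a convex body $K\subset\mathbb{C}^n$ has Hausdorff dimension at least $n$. Every nonempty relatively open piece of the Shilov boundary has positive $n$-dimensional Hausdorff measure, and the whole of it has $n$-dimensional Hausdorff content at least $(r/16)^n$ when $K$ contains a ball of radius $r$. The dimensions that occur fill the interval $[n,2n-1]$. The proof uses the complex Monge--Amp\`ere measure of $\max(\rho,1)$, where $\rho$ is the gauge of $K$: on $\partial K$ this measure is nonzero, is carried by the Shilov boundary, and gives mass at most $Cs^n$ to balls of radius $s$.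
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{convex body} in $\mathbb{C}^n\cong\mathbb{R}^{2n}$, $n\ge1$, is a compact convex set $K$ with nonempty interior. Let $A(K)$ be the algebra of continuous functions $f\colon K\to\mathbb{C}$ that are holomorphic in $\operatorname{int}K$. A closed set $\Sigma\subset K$ is a \emph{boundary} if $\max_K|f|=\max_\Sigma|f|$ for every $f\in A(K)$. The \emph{Shilov boundary} $\check S(K)$ is the smallest boundary; its existence is part of Proposition~\ref{prop:shilov} below. It is the part of $K$ that the maximum principle cannot discard. How small can it be?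

For real affine functions a finite set may suffice: on a polytope they attain their maxima at vertices. Holomorphic functions need more. Write $\mathbb{D}=\{\zeta\in\mathbb{C}:|\zeta|<1\}$ and $\mathbb{T}=\partial\mathbb{D}$. The set $\partial K$ is always a boundary, by the maximum principle.
\begin{itemize}
\item For $n=1$ we have $\check S(K)=\partial K$, a curve: if $x\in\partial K$ and $U$ is a neighborhood of $x$, then for $w\notin K$ close enough to $x$ the function $1/(z-w)$ attains its maximum modulus over $K$ only in $U$.
\item For the closed unit ball, $\check S(K)$ is the whole sphere, of dimension $2n-1$: the function $\frac12(1+\sum_j\bar x_jz_j)$ has modulus $1$ at the boundary point $x$ and smaller modulus elsewhere.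
\item For the closed polydisk $\overline{\mathbb{D}}^{\,n}$, $\check S(K)=\mathbb{T}^n$, of dimension $n$. The maximum principle in one variable at a time, applied to $f(tz)$ with $t\uparrow1$, shows that $\mathbb{T}^n$ is a boundary, and $\prod_j\frac12(1+\bar x_jz_j)$ has modulus $1$ only at the point $x\in\mathbb{T}^n$.
\end{itemize}
In the polydisk each complex variable contributes one curve, which is what the case $n=1$ forces, and one may guess that no convex body does better. A.~G.~Vitushkin conjectured that
\[
\dim_H\check S(K)\ge n\qquad\text{for every $n\ge1$ and every convex body $K\subset\mathbb{C}^n$;}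
\]
see \cite{Source} for the problem. S.~N.~Bychkov proved this for $n=2$. We prove it for all $n$.

Our conventions for Hausdorff measure are as follows. For $E\subset\mathbb{R}^{2n}$, $\alpha\ge0$ and $0<\delta\le\infty$, let $\mathcal{H}^\alpha_\delta(E)$ be the infimum of $\sum_j(\operatorname{diam}E_j)^\alpha$ over countable covers of $E$ by sets of Euclidean diameter at most $\delta$. Then $\mathcal{H}^\alpha(E)=\sup_{\delta}\mathcal{H}^\alpha_\delta(E)$ is Hausdorff measure, $\mathcal{H}^\alpha_\infty(E)\le\mathcal{H}^\alpha(E)$ is Hausdorff content, and $\dim_HE=\inf\{\alpha:\mathcal{H}^\alpha(E)=0\}$. Other normalizations change only constants. If $\mathcal{H}^n(E)>0$, then $\dim_HE\ge n$. We write $B(x,s)$ and $\overline B(x,s)$ for the open and closed balls.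

\begin{theorem}\label{thm:local}
Let $K\subset\mathbb{C}^n$ be a convex body, $S=\check S(K)$, $x\in S$ and $\varepsilon>0$. Then $\mathcal{H}^n(S\cap B(x,\varepsilon))>0$. In particular $\dim_HS\ge n$, and $S$ has dimension at least $n$ near each of its points.
\end{theorem}

\begin{theorem}\label{thm:quant}
If the convex body $K\subset\mathbb{C}^n$ contains a ball of radius $r$ and $S=\check S(K)$, then $\mathcal{H}^n(S)\ge\mathcal{H}^n_\infty(S)\ge(r/16)^n$.
\end{theorem}

\begin{theorem}\label{thm:range}
$\{\dim_H\check S(K):K\subset\mathbb{C}^n\text{ a convex body}\}=[n,2n-1]$.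
\end{theorem}

The bound $n$ is sharp, since $0<\mathcal{H}^n(\mathbb{T}^n)<\infty$ for the polydisk.

A lower bound for $\mathcal{H}^n(S)$ comes from a measure $\mu$ that is (a) carried by $S$, (b) bounded by $Cs^n$ on balls of radius $s$, and (c) nonzero: sets of diameters $d_j$ that cover $S$ then satisfy $0<\mu(S)\le C\sum d_j^n$. The difficulty is that $S$ has no a priori regularity, so $\mu$ must be built from $K$ and must avoid $\partial K\setminus S$ of its own accord. Section~\ref{sec:extreme} shows that $\partial K\setminus S$ is covered by flat complex disks. The complex Monge--Amp\`ere operator, recalled in Section~\ref{sec:MA}, annihilates functions that are constant along such disks, and on Lipschitz functions it produces measures of growth $s^n$ (Section~\ref{sec:two}). Section~\ref{sec:cube} computes the resulting measure for a cube in $\mathbb{C}^2$. Theorems~\ref{thm:local}, \ref{thm:quant} and~\ref{thm:range} are proved in Sections~\ref{sec:mu}, \ref{sec:green} and~\ref{sec:range}.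

\section{Complex extreme points}\label{sec:extreme}

The definition of $\check S(K)$ involves all of $A(K)$; we replace it by a geometric description. A point $x\in K$ is \emph{complex extreme}, written $x\in\operatorname{ext}_{\mathbb{C}}K$, if there is no $v\in\mathbb{C}^n\setminus\{0\}$ with $x+\overline{\mathbb{D}}v\subset K$. This is the definition of an extreme point with segments replaced by flat complex disks.

Two elementary devices are used repeatedly.

\emph{Dilation.} Fix $b\in\operatorname{int}K$. For $f\in A(K)$ and $0<t<1$ put $f_t(z)=f(b+t(z-b))$. By convexity $b+t(z-b)\in\operatorname{int}K$ for all $z\in K$, so $f_t$ is holomorphic in a neighborhood of $K$, and $f_t\to f$ uniformly on $K$ as $t\uparrow1$ because $f$ is uniformly continuous.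

\emph{Farthest point.} If $M\subset\mathbb{C}^n$ is compact and $z\in M$ maximizes $|z|$ over $M$, then $M$ contains no disk $z+\mathbb{D}v$ with $v\ne0$, since $|z+v/2|^2+|z-v/2|^2=2|z|^2+|v|^2/2>2|z|^2$.

\begin{proposition}\label{prop:shilov}
The set $\overline{\operatorname{ext}_{\mathbb{C}}K}$ is a boundary, and every boundary contains it. Hence $\check S(K)=\overline{\operatorname{ext}_{\mathbb{C}}K}$.
\end{proposition}

\begin{proof}
\emph{The closure of $\operatorname{ext}_{\mathbb{C}}K$ is a boundary.} Let $f\in A(K)$, choose $c\in f(K)$ with $|c|=\max_K|f|$, and let $z$ be a farthest point of the compact set $M=\{f=c\}$. Suppose $z+\overline{\mathbb{D}}v\subset K$ with $v\ne0$. The disk may lie in $\partial K$, but $\zeta\mapsto f(z+\zeta v)$ is holomorphic on $\mathbb{D}$ as the uniform limit of $\zeta\mapsto f_t(z+\zeta v)$. Its modulus is maximal at $\zeta=0$, so it is constant and $z+\mathbb{D}v\subset M$, which is impossible. Thus $z\in\operatorname{ext}_{\mathbb{C}}K$ and $|f(z)|=\max_K|f|$.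

\emph{Every boundary $\Sigma$ contains $\operatorname{ext}_{\mathbb{C}}K$.} Let $x\in\operatorname{ext}_{\mathbb{C}}K$. We represent evaluation at $x$ by a measure on $\Sigma$ and show that the measure is the point mass at $x$. Since $|f(x)|\le\max_\Sigma|f|$, the map $f|_\Sigma\mapsto f(x)$ is a well-defined functional of norm $1$ on a subspace of $C(\Sigma)$, with value $1$ at the constant $1$. The Hahn--Banach and Riesz theorems give a complex measure $m$ on $\Sigma$ of total variation $1$ with $m(\Sigma)=1$, that is, a probability measure, such that $f(x)=\int f\,dm$ for all $f\in A(K)$. Taking real and imaginary parts of the coordinate functions, we get $\ell(x)=\int\ell\,dm$ for every real affine function $\ell$. Applied to the $\ell$ that vanish on $\operatorname{supp}m$, this shows that $x$ lies in the real affine hull of $\operatorname{supp}m$, which we may therefore write as $x+W$ with $W$ a real linear subspace.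

The point $x$ lies in the relative interior of $\operatorname{conv}(\operatorname{supp}m)$. Otherwise, separation inside $x+W$ gives a real affine $\ell$, nonconstant on $\operatorname{supp}m$, with $\ell\le\ell(x)$ there; but $\int(\ell(x)-\ell)\,dm=0$ with a continuous nonnegative integrand forces $\ell=\ell(x)$ on $\operatorname{supp}m$. So $K\supset\operatorname{conv}(\operatorname{supp}m)$ contains $x+w$ for all small $w\in W$. The intersection $W\cap iW$ is a complex subspace, and a small nonzero vector $v$ in it would give $x+\overline{\mathbb{D}}v\subset K$. Hence $W\cap iW=0$.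

So far only linear functions were used; squares finish the proof. Suppose $W\ne0$ and let $\varphi\ne0$ be a real linear functional on $W$. Since the sum $W+iW$ is direct, $\lambda(w+iw')=\varphi(w)+i\varphi(w')$ defines a $\mathbb{C}$-linear functional on it, which we extend to $\mathbb{C}^n$. The function $f(z)=\lambda(z-x)$ is real on $x+W\supset\operatorname{supp}m$, and $\int f^2\,dm=f(x)^2=0$. So $f=0$ on $\operatorname{supp}m$, hence on its affine hull $x+W$, contradicting $\varphi\ne0$. Thus $W=0$, $\operatorname{supp}m=\{x\}$, and $x\in\Sigma$. Since $\Sigma$ is closed, it contains $\overline{\operatorname{ext}_{\mathbb{C}}K}$.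
\end{proof}

\begin{lemma}\label{lem:disks}
We have $\check S(K)\subset\partial K$, and for each $x\in\partial K\setminus\check S(K)$ there is $v\ne0$ with $x+\overline{\mathbb{D}}v\subset\partial K$.
\end{lemma}

\begin{proof}
Interior points are not complex extreme and $\partial K$ is closed, which gives the inclusion. Let $x\in\partial K\setminus\check S(K)$. By Proposition~\ref{prop:shilov} there is $v\ne0$ with $x+\overline{\mathbb{D}}v\subset K$. Every real linear functional on $\mathbb{C}^n$ is the real part of a $\mathbb{C}$-linear one, so a supporting hyperplane at $x$ yields $\lambda\ne0$ with $\operatorname{Re}\lambda\le\operatorname{Re}\lambda(x)$ on $K$. Then $\operatorname{Re}(\zeta\lambda(v))\le0$ for all $|\zeta|\le1$, so $\lambda(v)=0$. The disk lies in the supporting hyperplane, which does not meet $\operatorname{int}K$.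
\end{proof}

\begin{lemma}\label{lem:product}
For convex bodies $K_1\subset\mathbb{C}^{n_1}$ and $K_2\subset\mathbb{C}^{n_2}$, $\check S(K_1\times K_2)=\check S(K_1)\times\check S(K_2)$.
\end{lemma}

\begin{proof}
The inclusion $(x_1,x_2)+\overline{\mathbb{D}}(v_1,v_2)\subset K_1\times K_2$ holds exactly when $x_j+\overline{\mathbb{D}}v_j\subset K_j$ for $j=1,2$, and $(v_1,v_2)\ne0$ exactly when some $v_j\ne0$. So $(x_1,x_2)$ is complex extreme if and only if both $x_j$ are. Take closures.
\end{proof}

\begin{example}[Polytopes]\label{ex:polytope}
Let $K$ be a polytope. Each $x\in K$ lies in the relative interior of exactly one face $F$; let $W$ be the direction space of $F$. A disk in $K$ centered at $x$ is a union of segments with midpoint $x$, so it lies in $F$. Hence $x$ is complex extreme if and only if $F$ is \emph{totally real}, meaning $W\cap iW=0$. Faces of a totally real face are totally real, so $\check S(K)$ is the union of the closed totally real faces. These have dimension at most $n$, because $2\dim W=\dim(W\oplus iW)\le2n$. Thus polytopes can never exceed the conjectured bound, and Theorem~\ref{thm:local}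 says that they reach it everywhere: each totally real face $F$ lies in a totally real face of dimension $n$. Indeed, a small ball about a relative interior point $x$ of $F$ meets only faces that contain $x$, hence contain $F$, and one of the totally real ones among them must have positive $\mathcal{H}^n$-measure.
\end{example}

\section{The complex Monge--Amp\`ere operator}\label{sec:MA}

A function $u\colon\Omega\to[-\infty,\infty)$ on an open set $\Omega\subset\mathbb{C}^n$ is \emph{plurisubharmonic} (psh) if it is upper semicontinuous, not identically $-\infty$ on any component, and its restriction to each complex line is subharmonic or $-\infty$ on each component. Convex functions are psh; so are $|f|$ and $\log|f|$ for holomorphic $f\not\equiv0$, and the maximum of two psh functions. A $C^2$ function is psh when its complex Hessian $(u_{j\bar k})=(\partial^2u/\partial z_j\partial\bar z_k)$ is positive semidefinite. Convolving a continuous psh function with smooth bump functions gives smooth psh functions on slightly smaller sets that converge to it locally uniformly.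

Put $dd^c=2i\partial\bar\partial$. For $u\in C^2$, with $dV$ Lebesgue measure on $\mathbb{R}^{2n}$,
\begin{equation}\label{eq:smooth}
dd^cu=2i\sum_{j,k}u_{j\bar k}\,dz_j\wedge d\bar z_k,\qquad(dd^cu)^n=4^n\,n!\,\det(u_{j\bar k})\,dV .
\end{equation}
For $n=1$ this is $\Delta u\,dV$, and $(dd^c|z|^2)^n=4^nn!\,dV$. Our functions are only Lipschitz, so we need the extension of Bedford and Taylor. A \emph{current} $T$ of bidegree $(p,p)$ is a $(p,p)$-form with distribution coefficients; it acts on test forms $\psi$ of bidegree $(n-p,n-p)$, and $\langle dd^cT,\psi\rangle=\langle T,dd^c\psi\rangle$. It is \emph{positive} if $T\wedge i\alpha_1\wedge\bar\alpha_1\wedge\dots\wedge i\alpha_{n-p}\wedge\bar\alpha_{n-p}$ is a positive measure for all smooth $(1,0)$-forms $\alpha_j$. The coefficients of a positive current are measures. So $T$ can be multiplied by locally bounded Borel functions, and the positivity condition extends to continuous $\alpha_j$. In particular, if $T$ is positive of bidegree $(n-1,n-1)$ and $V$ is smooth and psh, then $dd^cV\wedge T\ge0$: with $R$ the continuous square root of $(V_{j\bar k})$ and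 $\alpha_l=\sum_jR_{jl}\,dz_j$, we have $dd^cV=2\sum_li\alpha_l\wedge\bar\alpha_l$.

We use the following results.
\begin{itemize}
\item[(BT1)] \emph{Products} \cite{BT82}. For locally bounded psh functions $u_1,\dots,u_k$, the inductive definition $dd^cu_1\wedge T=dd^c(u_1T)$ with $T=dd^cu_2\wedge\dots\wedge dd^cu_k$ gives a closed positive current $dd^cu_1\wedge\dots\wedge dd^cu_k$, symmetric in the $u_j$.
\item[(BT2)] \emph{Comparison principle} \cite{BT82}, \cite[\S3.7]{Klimek}. If $\varphi,\psi$ are bounded psh functions on a bounded open set $\Omega$ and $\liminf_{z\to\partial\Omega}(\varphi-\psi)\ge0$, then $\int_{\{\varphi<\psi\}}(dd^c\psi)^n\le\int_{\{\varphi<\psi\}}(dd^c\varphi)^n$.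
\item[(BT3)] \emph{Dirichlet problem} \cite{BT76}. For a ball $B$ and $\varphi\in C(\partial B)$, let $h$ be the supremum of all psh $w$ on $B$ with $\limsup_{z\to\xi}w(z)\le\varphi(\xi)$ for all $\xi\in\partial B$. Then $h$ is psh, extends continuously to $\overline B$ with $h=\varphi$ on $\partial B$, and $(dd^ch)^n=0$.
\end{itemize}
From the definition in (BT1), $(dd^cu)^n$ is a positive measure, finite on compact sets; it agrees with \eqref{eq:smooth} for smooth $u$; on an open set it depends only on the values of $u$ there; and $(dd^c(\kappa u+c))^n=\kappa^n(dd^cu)^n$ for constants $\kappa\ge0$ and $c$. The content of (BT2) is that, of two functions with the same boundary values, the one that hangs lower carries more mass.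

\section{The cube in $\mathbb{C}^2$}\label{sec:cube}

For $n=1$ there is nothing to avoid, since $\check S(K)=\partial K$. The first instructive case is $K=Q\times Q\subset\mathbb{C}^2$, where $Q=[-1,1]+i[-1,1]$; write $z_j=x_j+iy_j$. By Lemma~\ref{lem:product}, $S=\check S(K)=\partial Q\times\partial Q$ is the union of $16$ squares, each a product of two sides of $Q$. The cube $K=[-1,1]^4$ has $8$ more two-dimensional faces, a vertex of $Q$ times $Q$ in either order. Real geometry does not tell them from the first $16$, but they are pieces of complex lines. Let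
\[
\rho=\max(|x_1|,|y_1|,|x_2|,|y_2|),\qquad u=\max(\rho,1),
\]
so that $K=\{\rho\le1\}$. We compute $(dd^cu)^2$ on $\partial K$ by smoothing. This is legitimate: if continuous psh $u_\delta$ converge to $u$ locally uniformly, then the positive currents $dd^cu_\delta$ converge to $dd^cu$ with locally bounded masses, hence also against continuous test forms, so $u_\delta\,dd^cu_\delta\to u\,dd^cu$, and applying $dd^c$ gives $(dd^cu_\delta)^2\to(dd^cu)^2$.

\emph{Off $S$.} A point of $\partial K\setminus S$ has one coordinate, say $z_2$, in $\operatorname{int}Q$. Near it $u=\max(|x_1|,|y_1|,1)$ depends on $z_1$ alone. So do its convolutions, whose complex Hessians have rank at most $1$, and $(dd^cu)^2=0$ by \eqref{eq:smooth}. In particular the interiors of the $8$ complex faces get no mass.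

\emph{On $S$.} The maps $z_j\mapsto iz_j$ permute the $16$ squares transitively, so consider $F=\{x_1=x_2=1,\ |y_1|<1,\ |y_2|<1\}$. Near a point of $F$ we have $u=1+\phi(\xi)$ with $\xi=(x_1-1,x_2-1)$ and $\phi(\xi)=\max(\xi_1,\xi_2,0)$. Let $\phi_1(\xi)=\log(1+e^{\xi_1}+e^{\xi_2})$ and $\phi_\delta(\xi)=\delta\phi_1(\xi/\delta)$, so that $\phi\le\phi_\delta\le\phi+\delta\log3$. The gradient $p=(e^{\xi_1},e^{\xi_2})/(1+e^{\xi_1}+e^{\xi_2})$ of $\phi_1$ is a bijection of $\mathbb{R}^2$ onto the triangle $\{p_1>0,\ p_2>0,\ p_1+p_2<1\}$. The Hessian $D^2\phi_1$ has diagonal entries $p_j(1-p_j)>0$, off-diagonal entry $-p_1p_2$, and determinant $p_1p_2(1-p_1-p_2)>0$. So $\phi_1$ is convex, and $\int_{\mathbb{R}^2}\det D^2\phi_1\,d\xi$ is the area $\frac12$ of the triangle. Since $\det D^2\phi_\delta(\xi)=\delta^{-2}\det D^2\phi_1(\xi/\delta)$, the measures $\det D^2\phi_\delta\,d\xi$ converge to half the unit mass at $0$. For a function of $x_1,x_2$ alone the complex Hessian is $\frac14$ of the real one, so \eqref{eq:smooth} gives $(dd^c\phi_\delta)^2=2\det D^2\phi_\delta\,d\xi\,dy$. In the limit, near $F$, the measure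 $(dd^cu)^2$ is the area measure $dy_1\,dy_2$ on $F$.

Thus $\mu=\mathbf{1}_{\partial K}(dd^cu)^2$ has found $S$ inside $\partial K$, and $\mu(\overline B(z,s))=\pi s^2$ for $z\in F$ and small $s$: properties (a), (b), (c) of the introduction are all visible.

The truncation at level $1$ is essential. Near a point $tz$ with $z\in F$, $t>0$, we have $\rho=\max(x_1,x_2)$, the limit of $x_1+\delta\log(1+e^{(x_2-x_1)/\delta})$, whose Hessian has rank $1$; near a point $tz$ with $z\in\partial K\setminus S$, the function $\rho$ depends on one variable. So $(dd^c\rho)^2$ lives on the cone over the edges of the $16$ squares and detects only a one-dimensional part of $S$.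

\section{Growth and vanishing of Monge--Amp\`ere measures}\label{sec:two}

The exponent $n$ comes from scaling. If $u$ is psh and $L$-Lipschitz on $\mathbb{C}^n$, so is $u_s(z)=(u(x+sz)-u(x))/s$, and the mass of $(dd^cu)^n$ on $B(x,s)$ is $s^n$ times the mass of $(dd^cu_s)^n$ on $B(0,1)$. A bound on the unit ball that depends only on $L$ therefore gives growth $s^n$. The comparison principle supplies it: we hang a paraboloid below $u$.

\begin{lemma}\label{lem:growth}
Let $u$ be psh and $L$-Lipschitz on $\mathbb{C}^n$. Then $(dd^cu)^n(\overline B(x,s))\le(16\pi Ls)^n$ for all $x\in\mathbb{C}^n$ and $s>0$.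
\end{lemma}

\begin{proof}
Subtracting a constant, assume $u(x)=0$, so $|u(z)|\le L|z-x|$. Let $A>L/s$. Then $As^2+Ls<4As^2-2Ls$; choose $\beta$ strictly between these numbers and put $q=A|z-x|^2-\beta$. On $|z-x|=2s$ we have $q=4As^2-\beta>2Ls\ge u$. On $|z-x|\le s$ we have $q\le As^2-\beta<-Ls\le u$. Apply (BT2) on $B(x,2s)$ with $\varphi=q$ and $\psi=u$. Since $\overline B(x,s)\subset\{q<u\}$ and $B(x,2s)$ has volume $\pi^n(2s)^{2n}/n!$,
\[
(dd^cu)^n(\overline B(x,s))\le\int_{B(x,2s)}(dd^cq)^n=A^n\,4^nn!\,\frac{\pi^n(2s)^{2n}}{n!}=(16\pi As^2)^n .
\]
Let $A\downarrow L/s$.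
\end{proof}

If a smooth $u$ is constant on a disk $z+\mathbb{D}v$, then $\sum u_{j\bar k}(z)v_j\bar v_k=0$, so a semidefinite Hessian is degenerate at $z$. For nonsmooth $u$ the smoothing used for the cube is not available, because the disks vary from point to point without any regularity and convolution destroys them. Instead we show that $u$ coincides with the solution of the Dirichlet problem.

\begin{lemma}\label{lem:vanish}
Let $u$ be continuous and psh on an open set $O\subset\mathbb{C}^n$. Suppose that every $z\in O$ is the center of a disk $z+\mathbb{D}v\subset O$, $v\ne0$, on which $u$ is constant. Then $(dd^cu)^n=0$ on $O$.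
\end{lemma}

\begin{proof}
As $O$ is a countable union of balls $B$ with $\overline B\subset O$, it suffices to treat one such $B$. Let $h$ be given by (BT3) with $\varphi=u|_{\partial B}$. Then $h\ge u$, since $u$ is a competitor. Suppose $\theta=\max_{\overline B}(h-u)>0$. The set $M=\{h-u=\theta\}$ is compact, and $M\subset B$ because $h=u$ on $\partial B$. Let $z$ be a farthest point of $M$ and take a disk $z+\mathbb{D}v$ on which $u$ is constant, shrunk so as to lie in $B$. On this disk $h-u$ is subharmonic and attains its maximum $\theta$ at the center, so it is constant and $z+\mathbb{D}v\subset M$, which is impossible. Hence $u=h$ on $B$ and $(dd^cu)^n=0$ there.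
\end{proof}

\section{The measure $\mu_a$ and the proof of Theorem~\ref{thm:local}}\label{sec:mu}

Let $K$ be a convex body and $S=\check S(K)$. We need a Lipschitz psh function that is constant on disks through all points of an \emph{open} neighborhood of $\partial K\setminus S$, whereas Lemma~\ref{lem:disks} gives disks only through points of $\partial K$. A function that is homogeneous about an interior point spreads them out. Fix $a\in\operatorname{int}K$ and $r,R>0$ with $B(a,r)\subset K\subset\overline B(a,R)$, and let
\[
\rho(z)=\inf\{t>0:z\in a+t(K-a)\}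
\]
be the gauge of $K$ centered at $a$. As a function $p(y)=\rho(a+y)$ it is positively homogeneous and subadditive, with $|y|/R\le p(y)\le|y|/r$. So $\rho$ is convex, and $|\rho(z)-\rho(z')|\le\max(p(z-z'),p(z'-z))\le|z-z'|/r$. Moreover $K=\{\rho\le1\}$, $\operatorname{int}K=\{\rho<1\}$ and $\partial K=\{\rho=1\}$.

The proof of Lemma~\ref{lem:carried} below shows that $(dd^c\rho)^n$ is carried by the cone over $S$ with vertex $a$. That cone has dimension at most $\dim_HS+1$, so $\rho$ alone would give only $\dim_HS\ge n-1$, and the cube shows that this loss is real. To recover the lost dimension we flatten $\rho$ inside $K$, which pushes the mass from $\operatorname{int}K$ onto $\partial K$. Put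
\[
u=\max(\rho,1),\qquad\mu=\mu_a=\mathbf{1}_{\partial K}\,(dd^cu)^n .
\]
Both $\rho$ and $u$ are convex, hence psh, and Lipschitz with constant $1/r$.

\begin{lemma}\label{lem:carried}
$\mu(\mathbb{C}^n\setminus S)=0$.
\end{lemma}

\begin{proof}
The radial projection $\pi(z)=a+(z-a)/\rho(z)$ maps $\mathbb{C}^n\setminus\{a\}$ continuously onto $\partial K$ and fixes $\partial K$. The set $U=\partial K\setminus S$ is relatively open, so $O=\pi^{-1}(U)$ is open and contains $U$. Let $z\in O$ and $x=\pi(z)$, and take $v\ne0$ from Lemma~\ref{lem:disks}, so that $\rho(x+\zeta v)=1$ for $|\zeta|\le1$. Since $z+\zeta\rho(z)v-a=\rho(z)(x+\zeta v-a)$, homogeneity gives $\rho(z+\zeta\rho(z)v)=\rho(z)$. Thus $\rho$, and with it $u$, is constant on a disk centered at $z$, which we shrink to lie in $O$. By Lemma~\ref{lem:vanish}, $(dd^cu)^n=0$ on $O\supset U$.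
\end{proof}

\begin{lemma}\label{lem:mass}
For every Borel set $E\subset\mathbb{C}^n$, $\ \mathcal{H}^n(E\cap S)\ge\mathcal{H}^n_\infty(E\cap S)\ge(r/16\pi)^n\mu(E)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:carried}, $\mu(E)=\mu(E\cap S)$. Cover $E\cap S$ by countably many nonempty sets $E_j$ of diameters $d_j<\infty$ and pick $x_j\in E_j$, so $E_j\subset\overline B(x_j,d_j)$. Lemma~\ref{lem:growth} gives $\mu(\overline B(x_j,d_j))\le(16\pi d_j/r)^n$; for $d_j=0$ let $s\downarrow0$ in that lemma. Hence $\mu(E)\le(16\pi/r)^n\sum_jd_j^n$. Take the infimum over covers.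
\end{proof}

It remains to show that $\mu\ne0$, and for the local statement that $\mu$ charges a prescribed piece of $S$. The next lemma makes precise that truncation sweeps mass outward: the total mass is preserved, and integrals of psh functions can only increase. For $n=1$ it is Green's identity $\int V\,\Delta(u-\rho)=\int(u-\rho)\,\Delta V$.

\begin{lemma}\label{lem:sweep}
Let $V$ be continuous and psh on a neighborhood of $K$. Then $\int V\,d\mu\ge\int_KV\,(dd^c\rho)^n$, with equality for $V\equiv1$.
\end{lemma}

\begin{proof}
Both sides integrate $V|_K$ against finite measures, so by convolution we may assume that $V$ is smooth and psh on a neighborhood $N$ of $K$. Let $P_j=(dd^cu)^j\wedge(dd^c\rho)^{n-j}$, $T_j=(dd^cu)^j\wedge(dd^c\rho)^{n-1-j}$ and $T=\sum_{j=0}^{n-1}T_j$. By (BT1), $dd^c(uT_j)=P_{j+1}$ and, using symmetry, $dd^c(\rho T_j)=P_j$. The sum telescopes: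
\[
\nu:=(dd^cu)^n-(dd^c\rho)^n=dd^c\big((u-\rho)T\big).
\]
The function $u-\rho$ is nonnegative and vanishes off $K$, so $(u-\rho)T$ is a positive current and both it and $\nu$ are supported in $K$. Let $\chi\in C_c^\infty(N)$ equal $1$ near $K$. Then
\[
\int_KV\,d\nu=\langle\nu,\chi V\rangle=\langle(u-\rho)T,dd^c(\chi V)\rangle=\int_K(u-\rho)\,dd^cV\wedge T\ge0,
\]
with equality if $V\equiv1$. On $\operatorname{int}K$ we have $u=1$ and $(dd^cu)^n=0$, so $\mathbf{1}_K(dd^cu)^n=\mu$ and the left side is $\int V\,d\mu-\int_KV(dd^c\rho)^n$.
\end{proof}

We do not know where in $K$ the measure $(dd^c\rho)^n$ sits, except at one place: $\rho$ has a strict minimum at $a$, and a strict minimum creates mass nearby.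

\begin{lemma}\label{lem:vertex}
Every neighborhood of $a$ has positive $(dd^c\rho)^n$-measure.
\end{lemma}

\begin{proof}
The open sets $\Omega_t=\{\rho<t\}\subset\overline B(a,tR)$, $t>0$, form a neighborhood basis of $a$. Fix $t$, put $R_t=tR$, choose $0<\eta<t/R_t^2$, and let $q=t+\eta(|z-a|^2-R_t^2)$. On $\partial\Omega_t$ we have $\rho=t\ge q$, while $\rho(a)=0<t-\eta R_t^2=q(a)$. So $G=\Omega_t\cap\{\rho<q\}$ is open and nonempty, and (BT2) with $\varphi=\rho$, $\psi=q$ gives $\int_{\Omega_t}(dd^c\rho)^n\ge\int_G(dd^cq)^n=(4\eta)^nn!\operatorname{vol}(G)>0$.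
\end{proof}

Lemmas~\ref{lem:sweep} (with $V\equiv1$), \ref{lem:vertex} and~\ref{lem:mass} already give $\mathcal{H}^n(S)>0$. To localize, we use the minimality of $S$ to find a psh function $V\ge0$ that vanishes on the part of $S$ we want to exclude, and we choose the center $a$ \emph{after} $V$, at a point where $V>0$.

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Let $B=B(x,\varepsilon)$. We claim that there are a continuous psh function $V\ge0$ near $K$ with $V=0$ on $S\setminus B$ and a point $a\in\operatorname{int}K$ with $V(a)>0$. If $S\subset B$, take $V\equiv1$ and any $a$. Otherwise $S\setminus B$ is a nonempty closed subset of $S$ that omits $x$, so it is not a boundary: some $f\in A(K)$ has $\max_K|f|>\max_{S\setminus B}|f|$. The strict inequality persists for the dilation $f_t$ with $t$ close to $1$, so we may assume that $f$ is holomorphic near $K$. Choose $c$ strictly between the two maxima and put $V=\max(|f|,c)-c$. It vanishes on $S\setminus B$ and is positive at some point of $K=\overline{\operatorname{int}K}$, hence at some $a\in\operatorname{int}K$.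

Form $\rho$ and $\mu=\mu_a$ with this $a$. Since $V\ge0$ on $K$ and $V\ge V(a)/2$ near $a$, Lemmas~\ref{lem:sweep} and~\ref{lem:vertex} give $\int V\,d\mu\ge\int_KV(dd^c\rho)^n>0$. By Lemma~\ref{lem:carried}, $\mu$ is carried by $S$, and $V=0$ on $S\setminus B$, so $\mu(B)>0$. Lemma~\ref{lem:mass} with $E=B$ gives $\mathcal{H}^n(S\cap B)>0$.
\end{proof}

\begin{remark}
Convexity enters three times: in Proposition~\ref{prop:shilov} (dilations, and $\operatorname{conv}(\operatorname{supp}m)\subset K$), in Lemma~\ref{lem:disks} (supporting hyperplanes keep the disks in $\partial K$), and in making $\rho$ psh and Lipschitz. The interior provides the center $a$ and the Lipschitz constant $1/r$. Without it the statement fails: for a segment $K\subset\mathbb{C}^n$, $n\ge2$, we have $A(K)=C(K)$ and $\check S(K)=K$ has dimension $1$.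
\end{remark}

\section{The Green function and the proof of Theorem~\ref{thm:quant}}\label{sec:green}

Let $B(a,r)\subset K$, $\Omega=\operatorname{int}K$, and $\rho,\mu$ as in Section~\ref{sec:mu}. Lemma~\ref{lem:mass} with $E=\mathbb{C}^n$ and Lemma~\ref{lem:sweep} with $V\equiv1$ give $\mathcal{H}^n_\infty(S)\ge(r/16\pi)^n\int_\Omega(dd^c\rho)^n$. So Theorem~\ref{thm:quant} follows from
\begin{equation}\label{eq:pi}
\int_\Omega(dd^c\rho)^n\ge\pi^n .
\end{equation}
The paraboloid of Lemma~\ref{lem:vertex} gives a bound that involves the outer radius $R$. To remove it we compare $\rho$ with a function adapted to $\Omega$ whose mass does not depend on $\Omega$.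
\begin{itemize}
\item[(D)] \emph{Pluricomplex Green function} \cite{Demailly}, \cite[Ch.~6]{Klimek}. Let $\Omega\ni a$ be a bounded hyperconvex domain, for example a bounded convex domain, and let $g$ be the supremum of all psh $w\le0$ on $\Omega$ with $w\le\log|z-a|+O(1)$ near $a$. Then $g$ is psh, continuous on $\Omega\setminus\{a\}$, tends to $0$ at $\partial\Omega$ and to $-\infty$ at $a$, and $\int_\Omega(dd^c\max(g,-\tau))^n=(2\pi)^n$ for all $\tau>0$.
\end{itemize}
For (BT2) we need $\rho-1$ to lie below a multiple of $\max(g,-\tau)$, that is, a lower bound for $g$, and competitors in the supremum give lower bounds. Convexity maps $\Omega$ into the half-plane $\{\operatorname{Re}\omega<1\}$, which $\omega\mapsto\omega/(2-\omega)$ maps into $\mathbb{D}$, since $|\omega|<|2-\omega|$ is equivalent to $\operatorname{Re}\omega<1$.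

\begin{lemma}\label{lem:tanh}
$\rho-1\le\tanh(g/2)$ on $\Omega$, where the right side is $-1$ at $a$.
\end{lemma}

\begin{proof}
At $a$ both sides are $-1$. Let $z\in\Omega\setminus\{a\}$, $\sigma=\rho(z)\in(0,1)$ and $y=a+(z-a)/\sigma\in\partial K$. A supporting hyperplane at $y$ does not contain the interior point $a$, so there is a $\mathbb{C}$-linear $\lambda$ with $\operatorname{Re}\lambda(\cdot-a)\le1$ on $K$, equality at $y$, and strict inequality on $\Omega$. The function $H=\lambda(\cdot-a)/(2-\lambda(\cdot-a))$ maps $\Omega$ holomorphically into $\mathbb{D}$ and $H(a)=0$. So $\log|H|$ is a competitor and $\log|H|\le g$. By linearity $\lambda(z-a)=\sigma+i\gamma$ with $\gamma\in\mathbb{R}$, and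
\[
e^{2g(z)}\ge|H(z)|^2=\frac{\sigma^2+\gamma^2}{(2-\sigma)^2+\gamma^2}\ge\frac{\sigma^2}{(2-\sigma)^2};
\]
after clearing denominators the last inequality reads $\gamma^2\big((2-\sigma)^2-\sigma^2\big)\ge0$, which holds as $\sigma<1$. Thus $(2-\sigma)e^{g(z)}\ge\sigma$, so $\sigma\le2e^{g(z)}/(1+e^{g(z)})$ and $\sigma-1\le(e^{g(z)}-1)/(e^{g(z)}+1)=\tanh(g(z)/2)$.
\end{proof}

\begin{proof}[Proof of \eqref{eq:pi}]
For $\tau>0$ put $\kappa_\tau=\tanh(\tau/2)/\tau$. We claim that $\tanh(t/2)\le\kappa_\tau\max(t,-\tau)$ for $t\le0$. On $[-\tau,0]$ the function $\tanh(t/2)$ is convex and $\kappa_\tau t$ is its chord; for $t\le-\tau$ monotonicity gives $\tanh(t/2)\le-\tanh(\tau/2)=-\kappa_\tau\tau$. With Lemma~\ref{lem:tanh}, the bounded psh function $\psi=\kappa_\tau\max(g,-\tau)$ satisfies $\rho-1\le\psi$ on $\Omega$. To make the inequality strict, let $\Lambda>1$ and $\varphi=\Lambda(\rho-1)$. Then $\varphi<\rho-1\le\psi$ on all of $\Omega$, and both $\varphi$ and $\psi$ tend to $0$ at $\partial\Omega$. By (BT2) and (D),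
\[
\Lambda^n\int_\Omega(dd^c\rho)^n\ge\int_\Omega(dd^c\psi)^n=(2\pi\kappa_\tau)^n .
\]
Let $\Lambda\downarrow1$ and then $\tau\downarrow0$, so that $\kappa_\tau\to\frac12$. This proves \eqref{eq:pi} and Theorem~\ref{thm:quant}.
\end{proof}

\section{All dimensions between $n$ and $2n-1$}\label{sec:range}

We need convex bodies whose complex extreme points have a prescribed, possibly fractional, dimension. Real extreme points are easy to prescribe: a compact subset $E$ of a sphere is the set of extreme points of its convex hull $P$. They become complex extreme points in $P+iY\subset\mathbb{C}^m$, with $Y$ a cube, because a disk over an extreme point of $P$ cannot move in the real directions and therefore cannot move at all. This puts $E\times Y$, of dimension $\dim_HE+m$, into the Shilov boundary. The other complex extreme points are confined to a set of dimension at most $2m-2$, which is harmless when $\dim_HE\ge m-2$. For $m=n=2$ this already gives $[2,3]$; in general, multiplying by disks and varying $m$ covers the range.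

We recall the dimension theory that is used. The upper box dimension of a bounded set $Z$ is $\overline{\dim}_{\rm box}Z=\limsup_{\delta\to0}\log N_\delta(Z)/\log(1/\delta)$, where $N_\delta(Z)$ is the least number of sets of diameter at most $\delta$ that cover $Z$. By \cite[Ch.~7]{Falconer},
\begin{equation}\label{eq:product}
\dim_HZ+\dim_HZ'\le\dim_H(Z\times Z')\le\dim_HZ+\overline{\dim}_{\rm box}Z' .
\end{equation}
Hausdorff dimension is invariant under bi-Lipschitz maps, and the dimension of a finite union is the maximum of the dimensions. Call a set \emph{$k$-Lipschitz} if it is a finite union of Lipschitz images of $[0,1]^k$. Such a set has Hausdorff and upper box dimension at most $k$, and a product of a $k$-Lipschitz and an $l$-Lipschitz set is $(k+l)$-Lipschitz. The boundary of a convex body in $\mathbb{R}^N$ is $(N-1)$-Lipschitz: it is the image of the unit sphere about an interior point $a$ under $z\mapsto a+(z-a)/\rho(z)$, where the gauge $\rho$ is Lipschitz and at least $1/R$.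

\begin{proof}[Proof of Theorem~\ref{thm:range}]
Theorem~\ref{thm:local} and $\check S(K)\subset\partial K$ give $n\le\dim_H\check S(K)\le2n-1$ for every $K$, which settles $n=1$. Let $n\ge2$ and $s\in[n,2n-1]$. The intervals $[n+m-2,n+m-1]$, $m=2,\dots,n$, cover $[n,2n-1]$; choose $m$ with $s$ in the $m$th one and put $t=s-n\in[m-2,m-1]$.

\emph{The set $E$.} Let $\alpha=t-(m-2)\in[0,1]$ and let $C\subset[0,1]$ be compact with $\dim_HC=\alpha$: a point, the interval $[0,1]$, or for $0<\alpha<1$ the self-similar Cantor set with two pieces of ratio $2^{-1/\alpha}$. By \eqref{eq:product}, $\dim_H(C\times[0,1]^{m-2})=t$. The map $p\mapsto(p/m,\sqrt{1-|p|^2/m^2})$ is a bi-Lipschitz embedding of $[0,1]^{m-1}$ into the unit sphere $\mathbb{S}^{m-1}\subset\mathbb{R}^m$, because $|p|/m\le\frac12$ there. Let $E$ be the image of $C\times[0,1]^{m-2}$ together with the affinely independent points $e_1,\dots,e_m,-e_1$. Then $E\subset\mathbb{S}^{m-1}$ is compact, $\dim_HE=t$, and $P=\operatorname{conv}E$ is a convex body in $\mathbb{R}^m$. Its extreme points are exactly the points of $E$: points of the sphere are extreme in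 the ball, which contains $P$, and an extreme point of $P$, being a finite convex combination of points of $E$, equals one of them.

\emph{The body $K_m$.} Let $Y=[-1,1]^m$, let $Y_0$ be its set of vertices, and let $K_m=P+iY\subset\mathbb{C}^m$, identified with $P\times Y$. For $x\in P$ and $y\in Y$ we distinguish three cases.
\begin{itemize}
\item[(i)] If $x\in E$, then $x+iy$ is complex extreme. Indeed, $x+iy+\overline{\mathbb{D}}v\subset K_m$ implies $x\pm\operatorname{Re}(\zeta v)\in P$ for $|\zeta|\le1$, so $\operatorname{Re}(\zeta v)=0$; taking $\zeta=1$ and $\zeta=i$ gives $v=0$.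
\item[(ii)] If $x\notin E$ and $y\in\operatorname{int}Y$, then $x+iy$ is not complex extreme. There is $v\in\mathbb{R}^m\setminus\{0\}$ with $x\pm v\in P$, and for small $\delta\in(0,1]$ the point $x+iy+\zeta\delta v$ has real part $x+\delta(\operatorname{Re}\zeta)v\in P$ and imaginary part $y+\delta(\operatorname{Im}\zeta)v\in Y$ whenever $|\zeta|\le1$.
\item[(iii)] If $x\in\operatorname{int}P$ and $y\notin Y_0$, then $x+iy$ is not complex extreme. Some coordinate has $|y_k|<1$, and for small $\delta>0$ both $x+\delta(\operatorname{Re}\zeta)e_k\in P$ and $y+\delta(\operatorname{Im}\zeta)e_k\in Y$ whenever $|\zeta|\le1$.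
\end{itemize}
Let $x+iy$ be complex extreme with $x\notin E$. Then $y\in\partial Y$ by (ii), and either $x\in\partial P$ or, by (iii), $y\in Y_0$. With (i) and Proposition~\ref{prop:shilov},
\[
E\times Y\ \subset\ \check S(K_m)\ \subset\ (E\times Y)\cup(\partial P\times\partial Y)\cup(P\times Y_0),
\]
since the right side is closed.

\emph{The product.} Let $K=K_m\times\overline{\mathbb{D}}^{\,n-m}\subset\mathbb{C}^n$. By Lemma~\ref{lem:product}, $\check S(K)=\check S(K_m)\times\mathbb{T}^{n-m}$. The set $Y\times\mathbb{T}^{n-m}$ is $n$-Lipschitz and contains a bi-Lipschitz copy of $[0,1]^n$, so its Hausdorff and upper box dimensions equal $n$, and \eqref{eq:product} gives $\dim_H(E\times Y\times\mathbb{T}^{n-m})=t+n=s$. Hence $\dim_H\check S(K)\ge s$. The set $\partial P\times\partial Y\times\mathbb{T}^{n-m}$ is $k$-Lipschitz with $k=(2m-2)+(n-m)=n+m-2$, and $P\times Y_0\times\mathbb{T}^{n-m}$ is contained in the $n$-Lipschitz set $[-1,1]^m\times Y_0\times\mathbb{T}^{n-m}$. Therefore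
\[
\dim_H\check S(K)\le\max\{s,\ n+m-2,\ n\}=s,
\]
because $s\ge n+m-2\ge n$. Thus $\dim_H\check S(K)=s$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BT76} Bedford and Taylor, Invent. Math. \textbf{37} (1976).

\bibitem{BT82} Bedford and Taylor, Acta Math. \textbf{149} (1982).

\bibitem{Demailly} Demailly, Math. Z. \textbf{194} (1987).

\bibitem{Falconer} Falconer, \emph{Fractal Geometry}.

\bibitem{Klimek} Klimek, \emph{Pluripotential Theory}.

\bibitem{Source} \emph{On some classes of $q$-plurisubharmonic functions}, \texttt{https://elekpub.bib.uni-wuppertal.de/\allowbreak ubwhsmig/\allowbreak download/\allowbreak pdf/\allowbreak 3554626}.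

\end{thebibliography}
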